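\title{Automorphic $\Gamma$-loops and the left multiplication groups of their Bruck loops}

\begin{abstract}
Every $\Gamma$-loop of odd order corresponds to a Bruck loop $B$ of odd order. A conjecture of Greer and Kinyon asserts that the $\Gamma$-loop is automorphic if and only if the left multiplication group of $B$ is metabelian. We prove that ``metabelian'' implies ``automorphic'' and that the converse fails: for every odd prime $p$ there is an automorphic $\Gamma$-loop of order $p^{12}$, given by an explicit formula in an exterior algebra, for which the left multiplication group of $B$ is nilpotent of class $5$ and not metabelian. Class $5$ is the least class in which this can happen. In class at most $5$ and order coprime to $30$ we characterize the automorphic loops by an identity of the associated Lie ring, and we show that the conjecture holds for groups with three generators and fails for groups with four.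
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}

A \emph{loop} is a set $Q$ with a binary operation and an identity element $1$ such that all translations $L_x\colon z\mapsto xz$ and $R_x\colon z\mapsto zx$ are bijections. We write $x\backslash y=L_x^{-1}(y)$. Maps are written on the left and composed from right to left. The \emph{multiplication group} $\operatorname{Mlt}(Q)$ is generated by all $L_x$ and $R_x$, the \emph{left multiplication group} $\operatorname{Mlt}_\lambda(Q)$ by all $L_x$, and the \emph{inner mapping group} $\operatorname{Inn}(Q)$ is the stabilizer of $1$ in $\operatorname{Mlt}(Q)$. If $Q$ is a group, the elements of $\operatorname{Mlt}(Q)$ are the maps $z\mapsto azb$, so the inner mappings are the conjugations. A loop is \emph{automorphic} if it shares with groups the property $\operatorname{Inn}(Q)\le\operatorname{Aut}(Q)$. For a commutative loop, $\operatorname{Inn}(Q)$ is generated by the maps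
\begin{equation}\label{eq:phi}
\varphi_{x,y}=L_{xy}^{-1}L_xL_y\colon\ z\mapsto (xy)\backslash\bigl(x(yz)\bigr)
\end{equation}
(Lemma~\ref{lem:inner}). They are all trivial exactly when $Q$ is associative. So a commutative loop is automorphic when the maps that measure its failure to be associative respect the multiplication.

A (left) \emph{Bruck loop} is a loop satisfying
\[
(x(yx))z=x(y(xz))\qquad\text{and}\qquad (xy)^{-1}=x^{-1}y^{-1}.
\]
The first identity, the Bol identity, says that $L_{x(yx)}=L_xL_yL_x$. A \emph{$\Gamma$-loop} is a commutative loop such that, for all $x,y$,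
\[
(xy)^{-1}=x^{-1}y^{-1},\qquad L_xL_{x^{-1}}=L_{x^{-1}}L_x,\qquad P_xP_yP_x=P_{P_x(y)},
\]
where $P_x(z)=x^{-1}\backslash(zx)$.

The two classes are linked through group theory. A \emph{twisted subgroup} of a group $G$ is a subset $T$ with $1\in T$ such that $x^{-1}\in T$ and $xyx\in T$ for all $x,y\in T$. A group is \emph{uniquely $2$-divisible} if squaring is a bijection; then $z^{1/2}$ denotes the square root of $z$. A finite group of odd order $n$ is uniquely $2$-divisible, with $z^{1/2}=z^{(n+1)/2}$. On a uniquely $2$-divisible group, \emph{Baer's operation} is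
\[
x\circ y=xy\,[y,x]^{1/2},\qquad\text{where } [y,x]=y^{-1}x^{-1}yx .
\]
Since $xy\,[y,x]=yx$, the element $x\circ y$ lies halfway between $xy$ and $yx$. We use two published results.

\begin{theorem}[Glauberman \cite{glauberman}]\label{thm:glauberman}
If $B$ is a Bruck loop of odd order, then $\operatorname{Mlt}_\lambda(B)$ has odd order.
\end{theorem}

\begin{theorem}[Greer \cite{greer}]\label{thm:greer}
The category of Bruck loops of odd order and the category of $\Gamma$-loops of odd order are isomorphic. The isomorphism is the functor $B\mapsto(L_B,\circ)$, where $L_B=\{L_x:x\in B\}$ is a twisted subgroup of $\operatorname{Mlt}_\lambda(B)$ and $\circ$ is Baer's operation computed in $\operatorname{Mlt}_\lambda(B)$.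
\end{theorem}

Thus every $\Gamma$-loop $Q$ of odd order is isomorphic to $(L_B,\circ)$ for a Bruck loop $B$ of odd order, which is unique up to isomorphism; we say that $Q$ and $B$ \emph{correspond}. The axioms of a $\Gamma$-loop enter this paper only through Theorem~\ref{thm:greer}.

How much noncommutativity of the group can Baer's operation absorb? If $x$ and $y$ commute, then $x\circ y=xy$. If the group is nilpotent of class $2$, commutators are central and bilinear, and both $(x\circ y)\circ z$ and $x\circ(y\circ z)$ equal $xyz\,([y,x][z,x][z,y])^{1/2}$; so $\circ$ is an abelian group operation. One step further, call a group $G$ \emph{metabelian} if its derived subgroup $G'$ is abelian. Then $G'$ is a module over a commutative ring, the maps $\varphi_{x,y}$ can be computed in closed form, and they turn out to be automorphisms (Section~\ref{sec:metabelian}). Every line of that computation uses that $G'$ is abelian, and it is natural to expect that this hypothesis is necessary. This is the conjecture recorded in \cite{slides}.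

\medskip
\noindent\textbf{Conjecture} (Greer--Kinyon)\textbf{.} \emph{A $\Gamma$-loop of odd order is automorphic if and only if the left multiplication group $\operatorname{Mlt}_\lambda(B)$ of the corresponding Bruck loop $B$ is metabelian.}

\subsection{Results}

The ``only if'' part of the conjecture fails for every odd prime.

\begin{theorem}\label{thm:A}
Let $p$ be an odd prime, $U$ a $4$-dimensional vector space over $\mathbb F_p$, $\Lambda=\Lambda(U)$ its exterior algebra, and $\Lambda_{\mathrm{ev}}$ the even part of $\Lambda$, of dimension $8$. On the set $Q=U\times\Lambda_{\mathrm{ev}}$, of order $p^{12}$, put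
\[
(u,a)(v,b)=\bigl(u+v,\ a+b+uv(b-a)\bigr).
\]
Then $Q$ is an automorphic $\Gamma$-loop, but $\operatorname{Mlt}_\lambda(B)$ is not metabelian for the corresponding Bruck loop $B$. Moreover, $\operatorname{Mlt}_\lambda(B)$ is nilpotent of class exactly $5$.
\end{theorem}

The ``if'' part is true.

\begin{theorem}\label{thm:B}
Let $B$ be a Bruck loop of odd order. If $\operatorname{Mlt}_\lambda(B)$ is metabelian, then the $\Gamma$-loop corresponding to $B$ is automorphic.
\end{theorem}

The remaining theorems locate the point at which the converse breaks down.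

\begin{theorem}\label{thm:C}
Let $B$ be a Bruck loop of odd order with $\operatorname{Mlt}_\lambda(B)$ nilpotent. Then the class of $\operatorname{Mlt}_\lambda(B)$ is $0$ or odd. If the class is at most $4$, then it is at most $3$, the group $\operatorname{Mlt}_\lambda(B)$ is metabelian, and the corresponding $\Gamma$-loop is automorphic. So $5$ is the least class of a nilpotent $\operatorname{Mlt}_\lambda(B)$ for which the conjecture can fail.
\end{theorem}

A finite nilpotent group $G$ of class at most $5$ and order coprime to $30$ carries, on the same underlying set, a Lie ring $\mathfrak g$, its \emph{Lazard Lie ring}; this is recalled in Section~\ref{sec:lazard}.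

\begin{theorem}\label{thm:D}
Let $G$ be a finite nilpotent group of class at most $5$ with $\gcd(|G|,30)=1$. Let $\sigma\in\operatorname{Aut}(G)$ satisfy $\sigma^2=1$, let $K=\{x\in G:\sigma(x)=x^{-1}\}$, let $\mathfrak g$ be the Lazard Lie ring of $G$, and let $\mathfrak k$ be the set $K$ viewed as a subset of $\mathfrak g$. The following are equivalent.
\begin{itemize}
\item[(A)] The loop $(K,\circ)$ is automorphic.
\item[(E)] $[[x,a],[x,[b,c]]]+[a,[[x,b],[x,c]]]=0$ for all $x,a,b,c\in\mathfrak k$.
\item[(V)] $[[a,b],[c,[d,e]]]=0$ whenever $a,b,c,d,e\in\mathfrak k$ all belong to a set of at most three elements.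
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:E}
\begin{itemize}
\item[(a)] Let $B$ be a Bruck loop of odd order such that $G=\operatorname{Mlt}_\lambda(B)$ is nilpotent of class at most $5$ and $\gcd(|G|,30)=1$. Suppose that $G$ can be generated by three elements; this holds, for instance, if the corresponding $\Gamma$-loop is generated by three elements. Then the $\Gamma$-loop is automorphic if and only if $G$ is metabelian.
\item[(b)] The number three is best possible: for every prime $p\ge7$ there is an automorphic $\Gamma$-loop of order $p^{11}$ such that $\operatorname{Mlt}_\lambda(B)$ is generated by four elements, is nilpotent of class $5$, and is not metabelian.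
\end{itemize}
\end{theorem}

\subsection{Three letters against five}

Condition (V) explains both why the conjecture is close to true and how it fails. In class $5$, the group $\operatorname{Mlt}_\lambda(B)$ is metabelian exactly when the word $[[a,b],[c,[d,e]]]$ vanishes for \emph{all} arguments in $\mathfrak k$ (Lemma~\ref{lem:allwords}). The loop is automorphic as soon as it vanishes for arguments chosen among \emph{three} elements. A multilinear expression can vanish on any three elements without being zero, for instance if it is built from alternating $4$-linear forms. The following Lie algebra shows this by hand.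

\begin{example}\label{ex:lie}
Let $U$ and $\Lambda=\bigoplus_{i=0}^4\Lambda^i$ be as in Theorem~\ref{thm:A}. The space $S=\Lambda^1\oplus\Lambda^2$ is a Lie algebra under the commutator of $\Lambda$: we have $[u,v]=2uv$ for $u,v\in U$, and $\Lambda^2$ is central. It acts by left multiplication on a copy $M=\{m(\omega):\omega\in\Lambda\}$ of $\Lambda$. Let $\mathfrak g=S\oplus M$ be the semidirect product, with $[s,m(\omega)]=m(s\omega)$ and $[M,M]=0$. Give $\Lambda^i\subset S$ degree $i$ and $m(\Lambda^i)$ degree $i+1$. Then $\mathfrak g$ is graded in degrees $1,\dots,5$, and a word of length $5$ depends only on the degree-$1$ components $x_i=\alpha_i m(1)+u_i$ of its arguments ($\alpha_i\in\mathbb F_p$, $u_i\in U$). We compute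
\begin{align*}
[x_4,x_5]&=2u_4u_5+m(\alpha_5u_4-\alpha_4u_5),\\
[x_3,[x_4,x_5]]&=m(\alpha_5u_3u_4-\alpha_4u_3u_5-2\alpha_3u_4u_5),\\
[[x_1,x_2],[x_3,[x_4,x_5]]]&=m\bigl(2u_1u_2(\alpha_5u_3u_4-\alpha_4u_3u_5-2\alpha_3u_4u_5)\bigr).
\end{align*}
Each term of the last line is a product of four of the $u_i$. If the $x_i$ take at most three values, two of these four vectors coincide and the word is $0$. If $x_1,\dots,x_4$ form a basis of $U$ and $x_5=m(1)$, the word is $m(2x_1x_2x_3x_4)\neq0$, so $\mathfrak g$ is not metabelian.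
\end{example}

The group behind Theorem~\ref{thm:A} is modeled on this Lie algebra, with the multiplicative group $1+\bigoplus_{i\ge1}\Lambda^i$ in place of $S$. The proof of Theorem~\ref{thm:A} is a direct computation; it needs no Lie theory and covers $p=3$ and $p=5$.

Section~\ref{sec:dictionary} translates between Bruck loops and groups with an automorphism $\sigma$, $\sigma^2=1$. Section~\ref{sec:metabelian} proves Theorems~\ref{thm:B} and~\ref{thm:C}, Section~\ref{sec:counter} proves Theorem~\ref{thm:A}, Section~\ref{sec:five} proves Theorem~\ref{thm:D}, and Section~\ref{sec:generators} proves Theorem~\ref{thm:E}.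

\section{Bruck loops and groups with an involutory automorphism}\label{sec:dictionary}

Square roots are awkward to compute with. The first lemma characterizes $x\circ y$ by an equation without them.

\begin{lemma}\label{lem:baer}
Let $G$ be a uniquely $2$-divisible group and $x,y\in G$.
\begin{itemize}
\item[(a)] The element $x\circ y$ is the unique $c\in G$ with
\begin{equation}\label{eq:baer}
c\,(xy)^{-1}c=yx ,
\end{equation}
and also the unique $c\in G$ with $c\,(yx)^{-1}c=xy$.
\item[(b)] We have $x\circ y=y\circ x$ and $(x\circ y)^{-1}=x^{-1}\circ y^{-1}$. Homomorphisms between uniquely $2$-divisible groups preserve $\circ$.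
\item[(c)] If $\sigma\in\operatorname{Aut}(G)$, then $\{g\in G:\sigma(g)=g^{-1}\}$ is a twisted subgroup closed under $\circ$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put $g=xy$ and $g'=yx$, so that $[y,x]=g^{-1}g'$. Write $c=gd$. Then $cg^{-1}c=gd^2$, so \eqref{eq:baer} holds if and only if $d=[y,x]^{1/2}$. Inverting $cg^{-1}c=g'$ gives $c^{-1}gc^{-1}=g'^{-1}$, that is, $cg'^{-1}c=g$.

(b) The second equation in (a) is \eqref{eq:baer} for the pair $(y,x)$. The inverse of \eqref{eq:baer} reads $c^{-1}(y^{-1}x^{-1})^{-1}c^{-1}=x^{-1}y^{-1}$, which is the second equation for the pair $(x^{-1},y^{-1})$. A homomorphism preserves \eqref{eq:baer}.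

(c) If $\sigma$ inverts $x$ and $y$, then it inverts $x^{-1}$, and $\sigma(xyx)=x^{-1}y^{-1}x^{-1}=(xyx)^{-1}$, and $\sigma(x\circ y)=x^{-1}\circ y^{-1}=(x\circ y)^{-1}$ by (b).
\end{proof}

In the opposite group the two equations in (a) are interchanged, so $\circ$ is the same in $G$ and in its opposite. Composing maps in the other order replaces $\operatorname{Mlt}_\lambda(B)$ by its opposite group, which is isomorphic to it. Hence nothing in this paper depends on that convention.

\begin{lemma}\label{lem:inner}
If $Q$ is a commutative loop, then $\operatorname{Inn}(Q)$ is generated by the maps $\varphi_{x,y}$ of \eqref{eq:phi}. Hence $Q$ is automorphic if and only if every $\varphi_{x,y}$ preserves the multiplication.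
\end{lemma}

\begin{proof}
This is Schreier's lemma for the transversal $\{L_y\}$; we give the argument. Let $I$ be the group generated by the $\varphi_{x,y}$; it fixes $1$. From $L_xL_yI=L_{xy}I$ we get $L_x^{-1}L_yI=L_{x\backslash y}I$, so the set $\bigcup_yL_yI$ is stable under left multiplication by $\operatorname{Mlt}(Q)=\langle L_x\rangle$ and equals $\operatorname{Mlt}(Q)$. An element of $L_yI$ sends $1$ to $y$, so the stabilizer of $1$ is $I$.
\end{proof}

To build examples we start from a group with an automorphism $\sigma$ and produce a Bruck loop whose left multiplication group we can control. The group acts on itself by $k\mapsto gk\,\sigma(g)^{-1}$. An element $x$ inverted by $\sigma$ acts by $k\mapsto xkx$ and sends $1$ to $x^2$, whereas a left translation must send $1$ to $x$. Conjugating the action by the squaring map repairs this.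

\begin{lemma}\label{lem:grouptoloop}
Let $G$ be a finite group of odd order, $\sigma\in\operatorname{Aut}(G)$ with $\sigma^2=1$, and $K\subseteq G$ a twisted subgroup, closed under $\circ$, with $\sigma(x)=x^{-1}$ for all $x\in K$. Put $H=\langle K\rangle$ and $x\oplus y=(xy^2x)^{1/2}$.
\begin{itemize}
\item[(a)] $B=(K,\oplus)$ is a Bruck loop of odd order.
\item[(b)] There is a surjective homomorphism $\rho\colon H\to\operatorname{Mlt}_\lambda(B)$ with $\rho(x)=L_x$ for $x\in K$, and $\sigma$ fixes every element of $\ker\rho$. In particular, if $1\ne g\in H$ and $\sigma(g)=g^{-1}$, then $\rho(g)\ne1$.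
\item[(c)] $(K,\circ)$ is a $\Gamma$-loop, and the corresponding Bruck loop is $B$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $x^{n+2}=x\,x^n\,x$, the set $K$ contains all powers of its elements, hence their square roots. Define $g\cdot k=(g\,k^2\sigma(g)^{-1})^{1/2}$ for $g,k\in G$. This is an action, because $(g\cdot(h\cdot k))^2=gh\,k^2\sigma(h)^{-1}\sigma(g)^{-1}=((gh)\cdot k)^2$. For $x,k\in K$ we have $x\cdot k=(xk^2x)^{1/2}=x\oplus k\in K$. As $K$ is closed under inverses, $H$ preserves $K$. Let $\rho$ be the resulting homomorphism from $H$ to the symmetric group on $K$; then $\rho(x)$ is the left translation by $x$ in $B$.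

(a) Left translations are bijections by the above, and $1\oplus x=x=x\oplus1$. The equation $x\oplus a=b$ means $xa^2x=b^2$, equivalently $(axa)^2=ab^2a$, and it has the unique solution $x=a^{-1}(ab^2a)^{1/2}a^{-1}\in K$. So $B$ is a loop. From $x\oplus x^{-1}=1=x^{-1}\oplus x$ we see that inverses in $B$ are inverses in $G$, and $(xy^2x)^{-1}=x^{-1}y^{-2}x^{-1}$ gives $(x\oplus y)^{-1}=x^{-1}\oplus y^{-1}$. Next, $x\oplus(y\oplus x)=(x\,yx^2y\,x)^{1/2}=xyx$, so $\rho(xyx)=\rho(x)\rho(y)\rho(x)$ is the Bol identity. Finally $K$ is the orbit of $1$ under $H$, since $x\cdot1=x$; so $|K|$ divides $|H|$ and is odd.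

(b) The image of $\rho$ is generated by the $L_x$. If $\rho(g)=1$, then $g\cdot 1=1$, that is, $g=\sigma(g)$. If also $\sigma(g)=g^{-1}$, then $g^2=1$ and $g=1$.

(c) The map $x\mapsto L_x$ is a bijection $K\to L_B$. It is the restriction of $\rho$, a homomorphism of groups of odd order, so it preserves $\circ$ by Lemma~\ref{lem:baer}(b). Thus $(K,\circ)\cong(L_B,\circ)$, and Theorem~\ref{thm:greer} applies.
\end{proof}

The homomorphism $\rho$ may have a kernel, so a nontrivial element of $H''$ need not survive in $\operatorname{Mlt}_\lambda(B)$. The last sentence of (b) says which elements certainly survive. This is why we shall look for elements of $H''$ that are \emph{inverted} by $\sigma$, such as words of the odd length $5$.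

Conversely, every Bruck loop of odd order comes with such an automorphism.

\begin{lemma}\label{lem:looptogroup}
Let $B$ be a Bruck loop of odd order, $G=\operatorname{Mlt}_\lambda(B)$, $J\colon z\mapsto z^{-1}$, and $\sigma(g)=JgJ$. Then $\sigma\in\operatorname{Aut}(G)$, $\sigma^2=1$, $L_B=\{g\in G:\sigma(g)=g^{-1}\}$, and the only central element of $G$ fixed by $\sigma$ is $1$.
\end{lemma}

\begin{proof}
If $x'x=1$, the Bol identity gives $L_x=L_{x(x'x)}=L_xL_{x'}L_x$, so $L_{x'}=L_x^{-1}$ and $xx'=1$. Thus inverses are two-sided, $J^2=1$, $L_{x^{-1}}=L_x^{-1}$, and $L_B$ is a twisted subgroup. Since $(xz^{-1})^{-1}=x^{-1}z$, we have $JL_xJ=L_x^{-1}$. Hence $\sigma$ is an automorphism of $G$ that inverts every element of $L_B$, and $\sigma^2=1$.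

Every $g\in G$ is a product $L_{x_1}\cdots L_{x_n}$, and
\[
g\,\sigma(g)^{-1}=L_{x_1}\cdots L_{x_n}L_{x_n}\cdots L_{x_1}\in L_B
\]
because $L_B$ is a twisted subgroup. Suppose $\sigma(k)=k^{-1}$. By Theorem~\ref{thm:glauberman}, $l=k^{1/2}$ exists and is a power of $k$, so $\sigma(l)=l^{-1}$ and $k=l\,\sigma(l)^{-1}\in L_B$.

Suppose $\sigma(c)=c$. Then $c$ commutes with $J$, so $x=c(1)$ satisfies $x=x^{-1}$. Hence $L_x^2=1$, so $L_x=1$ as $|G|$ is odd, and $c(1)=1$. If moreover $c$ is central, then $c(y)=cL_y(1)=L_yc(1)=y$ for all $y$, and $c=1$.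
\end{proof}

\section{Metabelian groups and groups of small class}\label{sec:metabelian}

We prove that Baer's operation on a whole metabelian group has the required property; the $\Gamma$-loop inherits it as a subloop. The statement is made for groups that may be infinite, because Section~\ref{sec:five} applies it to a free object.

Let $A$ be an abelian normal subgroup of a group $G$ with $G'\le A$. We write $A$ additively, $\bar g$ for the operator $a\mapsto g^{-1}ag$ on $A$, and $g\cdot a$ for the product in $G$ of $g\in G$ and $a\in A$. The operator $\bar g$ depends only on the coset $gA$, and $G/A$ is abelian, so these operators commute and $\overline{gh}=\bar g\bar h$. The identities $[gh,k]=h^{-1}[g,k]h\,[h,k]$ and $[k,gh]=[k,h]\,h^{-1}[k,g]h$, valid in every group, become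
\begin{equation}\label{eq:comm}
[gh,k]=\bar h[g,k]+[h,k],\qquad [k,gh]=[k,h]+\bar h[k,g],\qquad [g\cdot a,k]=[g,k]+(\bar k-1)a .
\end{equation}
Expanding $[gh,k]=[hg\cdot[g,h],k]$ by \eqref{eq:comm} gives $\bar h[g,k]+[h,k]=\bar g[h,k]+[g,k]+(\bar k-1)[g,h]$. This is the Hall--Witt identity in the form valid for metabelian groups:
\begin{equation}\label{eq:HW}
(\bar k-1)[g,h]+(\bar g-1)[h,k]+(\bar h-1)[k,g]=0 .
\end{equation}

\begin{proposition}\label{prop:meta}
Let $G$ be a group and $A$ an abelian normal subgroup with $G'\le A$. Suppose that $A$ is uniquely $2$-divisible and that $1+\bar g$ is bijective on $A$ for every $g\in G$. Put $x\circ y=xy\cdot\frac12[y,x]$. Then $(G,\circ)$ is a commutative loop,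
\begin{equation}\label{eq:phimeta}
\varphi_{x,y}(z)=z\cdot\epsilon[z,x],\qquad\text{where }\ \epsilon=\tfrac12(1-\bar y)(1+\bar x\bar y)^{-1},
\end{equation}
and every $\varphi_{x,y}$ is an automorphism of $(G,\circ)$.
\end{proposition}

\begin{proof}
\emph{The loop.} Since $yx=xy\cdot[y,x]$, we have $y\circ x=xy\cdot([y,x]-\frac12[y,x])=x\circ y$. For $a\in A$ we have $(x\cdot a)y=xy\cdot\bar ya$ and, by \eqref{eq:comm}, $[y,x\cdot a]=[y,x]+(1-\bar y)a$. Hence $(x\cdot a)\circ y=(x\circ y)\cdot\frac{1+\bar y}2a$, and by commutativity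
\begin{equation}\label{eq:shift}
(x\cdot a)\circ(y\cdot b)=(x\circ y)\cdot\Bigl(\tfrac{1+\bar y}2\,a+\tfrac{1+\bar x}2\,b\Bigr)\qquad(a,b\in A).
\end{equation}
Modulo $A$, the operation $\circ$ is the product of $G/A$. So translation by $x$ permutes the cosets of $A$, and by \eqref{eq:shift} it maps $yA$ bijectively onto $xyA$, because $1+\bar x$ is bijective. The identity element is $1$.

\emph{The inner mappings.} By \eqref{eq:shift} and \eqref{eq:comm},
\begin{align*}
x\circ(y\circ z)&=(x\circ yz)\cdot\tfrac14(1+\bar x)[z,y]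
=xyz\cdot\bigl(\tfrac12\bar z[y,x]+\tfrac12[z,x]+\tfrac14(1+\bar x)[z,y]\bigr),\\
(x\circ y)\circ z&=(xy\circ z)\cdot\tfrac14(1+\bar z)[y,x]
=xyz\cdot\bigl(\tfrac12[z,y]+\tfrac12\bar y[z,x]+\tfrac14(1+\bar z)[y,x]\bigr).
\end{align*}
Since $G/A$ is associative, $\varphi_{x,y}(z)=z\cdot a$ with $a\in A$, and by \eqref{eq:shift} the element $\frac{1+\bar x\bar y}2a$ is the difference of the two brackets:
\[
\tfrac{1+\bar x\bar y}2\,a=\tfrac14(\bar z-1)[y,x]+\tfrac14(\bar x-1)[z,y]+\tfrac12(1-\bar y)[z,x].
\]
By \eqref{eq:HW} with $(g,h,k)=(y,x,z)$, the first two terms add up to $\frac14(\bar y-1)[z,x]$. The right side is therefore $\frac14(1-\bar y)[z,x]$, which proves \eqref{eq:phimeta}.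

\emph{Multiplicativity.} Write $\varphi=\varphi_{x,y}$. The operator $\epsilon$ does not depend on $z$ and commutes with all $\bar g$. So \eqref{eq:shift} gives
\[
\varphi(z)\circ\varphi(t)=(z\circ t)\cdot\epsilon\Bigl(\tfrac{1+\bar t}2[z,x]+\tfrac{1+\bar z}2[t,x]\Bigr),
\qquad
\varphi(z\circ t)=(z\circ t)\cdot\epsilon[z\circ t,x].
\]
By \eqref{eq:comm}, $[z\circ t,x]=\bar t[z,x]+[t,x]+\frac12(\bar x-1)[t,z]$. Therefore
\[
[z\circ t,x]-\tfrac{1+\bar t}2[z,x]-\tfrac{1+\bar z}2[t,x]
=\tfrac12\bigl((\bar t-1)[z,x]+(\bar z-1)[x,t]+(\bar x-1)[t,z]\bigr),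
\]
and this is $0$ by \eqref{eq:HW} with $(g,h,k)=(z,x,t)$.
\end{proof}

The hypothesis on $1+\bar g$ cannot be dropped. In the symmetric group on three letters, with $A$ of order $3$ and $x$ a transposition, $1+\bar x=0$, and \eqref{eq:shift} gives $x\circ b=x$ for all $b\in A$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G=\operatorname{Mlt}_\lambda(B)$ and $A=G'$. By Theorem~\ref{thm:glauberman}, $|G|$ is odd. If $g\in G$ has order $n$, then $(1+\bar g)(1-\bar g+\dots+\bar g^{\,n-1})=1+\bar g^{\,n}=2$, so $1+\bar g$ is invertible on $A$. Proposition~\ref{prop:meta} applies, and its operation is Baer's operation on $G$. The $\Gamma$-loop $(L_B,\circ)$ is a subloop of $(G,\circ)$, so its maps $\varphi_{x,y}$ are restrictions of those of $(G,\circ)$ and preserve $\circ$. By Lemma~\ref{lem:inner} it is automorphic.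
\end{proof}

For Theorem~\ref{thm:C}, recall the lower central series $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$. We use three textbook facts: $[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G)$; the abelian group $\gamma_n(G)/\gamma_{n+1}(G)$ is generated by the images of the commutators $[\dots[[g_1,g_2],g_3],\dots,g_n]$; and such an image depends only on the cosets $g_iG'$, multiplicatively in each of them.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $G=\operatorname{Mlt}_\lambda(B)$, with $\sigma$ as in Lemma~\ref{lem:looptogroup}. The abelian group $G/G'$ is generated by elements that $\sigma$ inverts, so $\sigma$ inverts $G/G'$. By the facts just recalled, $\sigma$ raises each element of $\gamma_n(G)/\gamma_{n+1}(G)$ to the power $(-1)^n$. If $G$ had even class $n\ge2$, then $\gamma_n(G)\neq1$ would be central and fixed elementwise by $\sigma$, contrary to Lemma~\ref{lem:looptogroup}. So class at most $4$ implies class at most $3$, and then $G''\le\gamma_4(G)=1$. Theorem~\ref{thm:B} shows that the $\Gamma$-loop is automorphic.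
\end{proof}

\section{The counterexample}\label{sec:counter}

Throughout this section $p$, $U$, $\Lambda=\bigoplus_{i=0}^4\Lambda^i$ and $Q$ are as in Theorem~\ref{thm:A}, and $\Lambda^{\ge n}=\bigoplus_{i\ge n}\Lambda^i$. We use that $uv=-vu$ and $u^2=0$ for $u,v\in U$, that even elements are central, and that a product in which some vector of $U$ occurs twice as a factor is $0$.

\subsection{The loop $Q$ is automorphic}

The product can be written $(u,a)(v,b)=(u+v,\ (1-uv)a+(1+uv)b)$. It is commutative because $vu=-uv$, and $(0,0)$ is the identity. Since $(uv)^2=0$, the element $1+uv$ has inverse $1-uv$, so $(u,a)(v,b)=(w,c)$ has the unique solution $v=w-u$, $b=(1-uv)(c-(1-uv)a)$. Thus $Q$ is a commutative loop.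

Let $x=(u,a)$, $y=(v,b)$, $z=(w,c)$, and put $\alpha=uv$, $\beta=vw$, $\gamma=uw$. A product of two of the elements $\alpha,\beta,\gamma$, equal or distinct, repeats a vector and vanishes. We have $\varphi_{x,y}(z)=(w,c')$, where $c'$ is found by equating second components:
\begin{align*}
x(yz):\quad&(1-\alpha-\gamma)a+(1+\alpha-\beta+\gamma)b+(1+\alpha+\beta+\gamma)c,\\
(xy)(w,c'):\quad&(1-\alpha-\beta-\gamma)a+(1+\alpha-\beta-\gamma)b+(1+\beta+\gamma)c'.
\end{align*}
This gives $(1+\beta+\gamma)c'=\beta a+2\gamma b+(1+\alpha+\beta+\gamma)c$. Multiplying by $1-\beta-\gamma$, we obtain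
\[
\varphi_{x,y}(w,c)=\bigl(w,\ (1+uv)c+\ell(w)\bigr),\qquad \ell(w)=vw\,a+2uw\,b ,
\]
and $\ell$ is linear in $w$. Write $\varphi=\varphi_{x,y}$. The second components of $\varphi\bigl((w,c)(w',c')\bigr)$ and $\varphi(w,c)\,\varphi(w',c')$ are
\begin{gather*}
(1+uv)\bigl((1-ww')c+(1+ww')c'\bigr)+\ell(w)+\ell(w'),\\
(1-ww')\bigl((1+uv)c+\ell(w)\bigr)+(1+ww')\bigl((1+uv)c'+\ell(w')\bigr).
\end{gather*}
They differ by $ww'(\ell(w')-\ell(w))$, which is $0$ because every term of $\ell(w)$ contains the factor $w$ and every term of $\ell(w')$ contains the factor $w'$. By Lemma~\ref{lem:inner}, $Q$ is automorphic.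

\subsection{The loop $Q$ inside an affine group}

To find the Bruck loop of $Q$ and its left multiplication group, we realize $Q$ as $(K,\circ)$ in the setting of Lemma~\ref{lem:grouptoloop}. For $h\in1+\Lambda^{\ge1}$ and $m\in\Lambda$ let $\tau(h,m)$ be the affine map $t\mapsto m+ht$ of $\Lambda$. These maps form a finite $p$-group $G_0$, with
\[
\tau(h,m)\,\tau(h',m')=\tau(hh',\,m+hm'),\qquad \tau(h,m)^{-1}=\tau(h^{-1},-h^{-1}m).
\]
Let $\varepsilon$ be the automorphism of the algebra $\Lambda$ that is $(-1)^i$ on $\Lambda^i$. Conjugation by the map $-\varepsilon$ is an automorphism $\sigma$ of $G_0$ with $\sigma^2=1$, given by $\sigma(\tau(h,m))=\tau(\varepsilon(h),-\varepsilon(m))$. The sign is the analogue of giving $m(1)$ odd degree in Example~\ref{ex:lie}: it makes $\sigma$ invert $\tau(1,1)$. Put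
\[
K=\{g=\tau(h,m)\in G_0:\ \sigma(g)=g^{-1},\ h\in1+U\}.
\]
For $h=1+2u$ we have $\varepsilon(h)=1-2u=h^{-1}$, so $\sigma(g)=g^{-1}$ reads $\varepsilon(m)=(1-2u)m$. Let $m_0$ and $m_1$ be the even and odd parts of $m$. The even part of the equation is $um_1=0$, the odd part is $m_1=um_0$, and the second implies the first. Hence
\[
K=\{x(u,a):u\in U,\ a\in\Lambda_{\mathrm{ev}}\},\qquad x(u,a)=\tau\bigl(1+2u,\,(1+u)a\bigr).
\]
The set $K$ is a twisted subgroup: the condition $\sigma(g)=g^{-1}$ defines one by Lemma~\ref{lem:baer}(c), and the condition on $h$ is preserved because $(1+2u)^{-1}=1-2u$ and $(1+2u)(1+2v)(1+2u)=1+2(2u+v)$.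

\begin{lemma}\label{lem:realize}
We have $x(u,a)\circ x(v,b)=x\bigl(u+v,\ a+b+uv(b-a)\bigr)$. Hence $K$ is closed under $\circ$, and $(K,\circ)\cong Q$.
\end{lemma}

\begin{proof}
Let $x=x(u,a)$, $y=x(v,b)$, $s=u+v$, and let $c=\tau(h,m)$ be the claimed value, so that $h=1+2s$ and $m=(1+s)\bigl((1-uv)a+(1+uv)b\bigr)$. We verify \eqref{eq:baer}. We have $xy=\tau(k,n)$ and $yx=\tau(k',n')$ with
\begin{align*}
k&=1+2s+4uv, & n&=(1+u)a+(1+2u+v+2uv)b,\\
k'&=1+2s-4uv, & n'&=(1+u+2v-2uv)a+(1+v)b .
\end{align*}
Now $k^{-1}=(1-2v)(1-2u)=1-2s-4uv$. Since $s^2=0$ and $uv\,s=0$, we get $hk^{-1}=1-4uv$ and $hk^{-1}h=1+2s-4uv=k'$. As $c(xy)^{-1}c=\tau\bigl(hk^{-1}h,\ m+hk^{-1}(m-n)\bigr)$, it remains to show that $(2-4uv)m=n'+(1-4uv)n$. On the right, the coefficient of $a$ is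
\[
(1+u+2v-2uv)+(1+u-4uv)=2+2s-6uv ,
\]
and the coefficient of $b$ is
\[
(1+v)+(1+2u+v-2uv)=2+2s-2uv .
\]
On the left, $(2-4uv)(1+s)=2+2s-4uv$; multiplying by $1-uv$ and by $1+uv$ gives $2+2s-6uv$ and $2+2s-2uv$.
\end{proof}

By Lemma~\ref{lem:grouptoloop}, $Q$ is a $\Gamma$-loop, its Bruck loop is $B=(K,\oplus)$, and $\operatorname{Mlt}_\lambda(B)=\rho(H)$ with $H=\langle K\rangle$.

\subsection{The second derived subgroup and the class}

We form the group analogue of the nonzero word in Example~\ref{ex:lie}. Let $u_1,\dots,u_4$ be a basis of $U$, and let $x_i=x(u_i,0)=\tau(1+2u_i,0)$ and $e=x(0,1)=\tau(1,1)$; these elements lie in $K$. With $s=2u_i+2u_j$ and $t=4u_iu_j$ we have $s^2=st=ts=t^2=0$, so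
\[
c_{ij}:=[x_i,x_j]=\tau\bigl((1-s+t)(1+s+t),0\bigr)=\tau(1+8u_iu_j,0)\in\gamma_2(H).
\]
From $\tau(h,0)\tau(1,m)\tau(h,0)^{-1}\tau(1,m)^{-1}=\tau(1,(h-1)m)$ we obtain successively
\begin{align*}
c'&:=c_{34}\,e\,c_{34}^{-1}e^{-1}=\tau(1,8u_3u_4)\in\gamma_3(H),\\
d&:=c_{12}\,c'\,c_{12}^{-1}c'^{-1}=\tau(1,64\,u_1u_2u_3u_4)\in H''\cap\gamma_5(H).
\end{align*}
Since $p$ is odd and $u_1u_2u_3u_4\ne0$, we have $d\neq1$, and $\sigma(d)=\tau(1,-64\,u_1u_2u_3u_4)=d^{-1}$. By Lemma~\ref{lem:grouptoloop}(b), $\rho(d)\ne1$. As $\rho(d)$ lies in the second derived subgroup and in the fifth term of the lower central series of $\operatorname{Mlt}_\lambda(B)$, this group is not metabelian and is not nilpotent of class less than $5$.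

For the upper bound on the class, consider the subgroups
\[
F_n=\{\tau(h,m):h\in1+\Lambda^{\ge n},\ m\in\Lambda^{\ge n-1}\}.
\]
Let $g=\tau(h,m)\in F_i$ and $g'=\tau(h',m')\in F_j$, and put $\kappa=hh'(h'h)^{-1}$. Then $\kappa-1=(hh'-h'h)(h'h)^{-1}\in\Lambda^{\ge i+j}$, and
\[
gg'(g'g)^{-1}=\tau\bigl(\kappa,\ (1-h')m+(h-1)m'+(1-\kappa)(m'+h'm)\bigr)\in F_{i+j}.
\]
Since $F_1=G_0$, induction gives $\gamma_n(G_0)\le F_n$, and $F_6=1$ because $\Lambda^{\ge5}=0$. So $G_0$, its subgroup $H$ and the quotient $\operatorname{Mlt}_\lambda(B)$ of $H$ have class at most $5$. This completes the proof of Theorem~\ref{thm:A}.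

\begin{remark}
The dimension of $U$ was used only in this last subsection. If $\dim U\le3$, the same construction has $F_5=1$, so the class is at most $4$ and $\operatorname{Mlt}_\lambda(B)$ is metabelian by Theorem~\ref{thm:C}.
\end{remark}

\section{Automorphic loops in class five}\label{sec:five}

\subsection{The Lazard correspondence}\label{sec:lazard}

Let $R=\mathbb Z[1/30]$. The Baker--Campbell--Hausdorff series begins
\[
x*y=x+y+\tfrac12[x,y]+\tfrac1{12}T(x,y)+\cdots,\qquad T(x,y)=[x,[x,y]]+[y,[y,x]],
\]
and its terms of degree at most $5$ are $R$-linear combinations of Lie words in $x,y$. In this section and the next, an \emph{algebra} is a Lie $R$-algebra $\mathfrak a$ with $\gamma_6(\mathfrak a)=0$, where $\gamma_1(\mathfrak a)=\mathfrak a$ and $\gamma_{n+1}(\mathfrak a)=[\gamma_n(\mathfrak a),\mathfrak a]$; brackets are Lie brackets, and $[a,b]_*$ is the group commutator. We use the following facts \cite{lazard}, \cite[Ch.~9--10]{khukhro}. Every algebra is a group under $*$, with identity $0$ and with $n$th power $nx$. The Lazard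 correspondence holds for nilpotent groups whose class is less than every prime divisor of the order. Applied to the Sylow subgroups, it says that the groups $(\mathfrak g,*)$, for $\mathfrak g$ a finite algebra, are exactly the finite nilpotent groups $G$ of class at most $5$ and order coprime to $30$, that $G$ determines $\mathfrak g$ on the same underlying set, and that automorphisms of $G$ are automorphisms of $\mathfrak g$. This is where the hypothesis $\gcd(|G|,30)=1$ enters; beyond it we only divide by $2$ and $3$. In a finite algebra, additive subgroups are $R$-submodules and additive maps are $R$-linear.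

The form of the series has these consequences for an algebra $\mathfrak a$.
\begin{itemize}
\item[(L1)] The group $(\mathfrak a,*)$ is uniquely $2$-divisible, with $x^{1/2}=\frac12x$, and $x\circ x=2x$. Homomorphisms of algebras preserve $*$ and $\circ$.
\item[(L2)] A subalgebra is a subgroup, and on an abelian subalgebra $*$ is addition. An ideal is a normal subgroup, being the kernel of a homomorphism, and its additive cosets are its cosets in the group. The ideal $\mathfrak a'=[\mathfrak a,\mathfrak a]$ contains all group commutators. Central elements of $\mathfrak a$ are central in the group.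
\item[(L3)] Let $\mathfrak a=\mathfrak a_{(1)}\supseteq\mathfrak a_{(2)}\supseteq\cdots$ be submodules with $[\mathfrak a_{(i)},\mathfrak a_{(j)}]\subseteq\mathfrak a_{(i+j)}$. If $a\in\mathfrak a_{(i)}$ and $b\in\mathfrak a_{(j)}$, then $a*b\equiv a+b$ modulo $\mathfrak a_{(i+j)}$ and $[a,b]_*\equiv[a,b]$ modulo $\mathfrak a_{(i+j+1)}$.
\end{itemize}
For the last congruence, $[a,b]_*=(-a-b+\frac12[a,b])*(a+b+\frac12[a,b])=[a,b]$ up to words of length at least $3$, and a nonzero word of length at least $3$ contains both letters and one more.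

For a finite set of letters let $\mathfrak f=\mathfrak f_1\oplus\dots\oplus\mathfrak f_5$ be the free algebra on them, that is, the free nilpotent Lie $R$-algebra of class $5$. It is graded by the degree in each letter, and $\mathfrak f_n$ is spanned by the words $[a_1,[a_2,\dots,[a_{n-1},a_n]\dots]]$ in the letters. Its elements are the \emph{Lie polynomials}. By (L1), a formula for $\circ$ that holds for the letters of $\mathfrak f$ holds for arbitrary elements of every algebra.

In the situation of Theorem~\ref{thm:D}, $\sigma$ is an automorphism of $\mathfrak g$ with $\sigma^2=1$, so $\mathfrak g=\mathfrak k\oplus\mathfrak c$, where $\mathfrak k=K$ and $\mathfrak c$ are the subgroups on which $\sigma$ is $-1$ and $1$. Words of odd length in elements of $\mathfrak k$ lie in $\mathfrak k$, and words of even length lie in $\mathfrak c$.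

\subsection{Expansion of the inner mappings}

\begin{lemma}\label{lem:expand}
There is a Lie polynomial $P_5$, homogeneous of degree $5$, such that in every algebra
\begin{equation}\label{eq:circ}
x\circ y=x+y+\tfrac1{12}T(x,y)+P_5(x,y).
\end{equation}
Every algebra is a commutative loop under $\circ$, and in the situation of Theorem~\ref{thm:D}, $\mathfrak k$ is a subloop of $\mathfrak g$. There are Lie polynomials $\Phi_{ijl}$, homogeneous of degrees $i,j,l$ in $x,y,z$, such that in every algebra
\begin{equation}\label{eq:Phi}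
\varphi_{x,y}(z)=z+\tfrac14D_{x,y}z+\sum_{\substack{i+j+l=5\\ i,j,l\ge1}}\Phi_{ijl}(x,y,z),\qquad D_{x,y}z=[y,[z,x]] .
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathfrak f$ be free on $x,y$. The automorphism that is $(-1)^n$ on $\mathfrak f_n$ inverts $x$ and $y$, hence inverts $x\circ y$ by Lemma~\ref{lem:baer}(c). So $x\circ y$ has only components of odd degree, and it suffices to compute modulo degree $4$. There $x*y=S+A$ and $y*x=S-A$, with $S=x+y+\frac1{12}T(x,y)$ and $A=\frac12[x,y]$. Modulo degree $4$,
\[
S*(-S-A)=-A-\tfrac12[S,A],\qquad \bigl(-A-\tfrac12[S,A]\bigr)*S=S-A-\tfrac12[S,A]-\tfrac12[A,S]=S-A .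
\]
So $c=S$ solves \eqref{eq:baer} modulo degree $4$, and \eqref{eq:circ} follows.

In an algebra $\mathfrak a$ the equation $u\circ w=v$ reads $w=F(w)$ with $F(w)=v-u-\frac1{12}T(u,w)-P_5(u,w)$. If $w-w'\in\gamma_n(\mathfrak a)$, then $F(w)-F(w')\in\gamma_{n+2}(\mathfrak a)$. Applying this three times shows that two solutions coincide and that $F(F(F(0)))$ is a solution. This solution is a Lie polynomial in $u,v$ with only odd terms, so it lies in $\mathfrak k$ if $u,v\in\mathfrak k$. It also follows that $\varphi_{x,y}(z)=\Phi(x,y,z)$ for one Lie polynomial $\Phi$ with only odd terms.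

Compare $x\circ(y\circ z)$ with $(x\circ y)\circ\Phi$ in the free algebra on $x,y,z$. In degree $1$ this gives $z$. In degree $3$ it gives $\frac1{12}\bigl(T(y,z)+T(x,y+z)-T(x,y)-T(x+y,z)\bigr)$. Now $T$ is symmetric and $T(x,y+z)=T(x,y)+T(x,z)+[y,[z,x]]+[z,[y,x]]$. Using this also for $T(z,x+y)$, we find that the bracketed sum is the left side of
\begin{equation}\label{eq:three}
\bigl([y,[z,x]]+[z,[y,x]]\bigr)-\bigl([x,[y,z]]+[y,[x,z]]\bigr)=3[y,[z,x]] ,
\end{equation}
and \eqref{eq:three} holds because $[z,[y,x]]-[x,[y,z]]=[y,[z,x]]$ by the Jacobi identity. Finally, $\Phi=z$ if $x=0$ or $y=0$, and $\Phi=0$ if $z=0$; so every component of degree $5$ involves all three letters.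
\end{proof}

The polynomials $P_5$ and $\Phi_{ijl}$ are not known explicitly, and we shall not compute them. The term $P_5$ will cancel, and the terms with $l=1$ are additive in $z$ with central values, hence harmless. The difficulty lies in the terms with $l=2,3$. To control them we use that they must vanish in the metabelian case, where Proposition~\ref{prop:meta} applies. This is how the word in (V) enters.

\begin{lemma}\label{lem:nonlinear}
For $l\ge2$, the polynomial $\Phi_{ijl}$ is an $R$-linear combination of words $[[a,b],[c,[d,e]]]$ with letters in $\{x,y,z\}$.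
\end{lemma}

\begin{proof}
Let $\mathfrak f$ be free on $x,y,z$, let $\mathfrak m=\mathfrak f/\mathfrak f''$ and $A=\mathfrak f'/\mathfrak f''$. By (L2), $A$ is an abelian normal subgroup of $(\mathfrak m,*)$ that contains all group commutators, and its group operation is addition; it is uniquely $2$-divisible. For $g\in\mathfrak m$ the operator $\bar g-1$ on $A$ is $a\mapsto[a,g]_*$, which maps $\gamma_n(\mathfrak m)$ into $\gamma_{n+1}(\mathfrak m)$ by (L3). So $\bar g-1$ is nilpotent, and $1+\bar g=2+(\bar g-1)$ is bijective. By Proposition~\ref{prop:meta}, $\varphi_{x,y}$ is an automorphism of $(\mathfrak m,\circ)$. Since $z\circ z=2z$, this gives $\varphi_{x,y}(2z)=2\varphi_{x,y}(z)$ in $\mathfrak m$, that is, $\sum(2^l-2)\Phi_{ijl}\in\mathfrak f''$. The ideal $\mathfrak f''$ is spanned by elements homogeneous in each letter, so each $(2^l-2)\Phi_{ijl}$ lies in $\mathfrak f''$. For $l=2,3$ the factor is $2$ or $6$, a unit of $R$. Hence $\Phi_{ijl}\in\mathfrak f''\cap\mathfrak f_5=[\mathfrak f_2,\mathfrak f_3]$.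
\end{proof}

\subsection{Two reformulations of (E)}

From now on we are in the situation of Theorem~\ref{thm:D}. To first order $\varphi_{x,y}$ is $1+\frac14D_{x,y}$, and the first correction term of $\circ$ is built from the triple product $[a,[b,c]]$ on $\mathfrak k$. So one expects $\varphi_{x,y}$ to be an automorphism when $D_{x,y}$ is a \emph{derivation of the triple product}, meaning an additive map $\delta\colon\mathfrak k\to\mathfrak k$ with
\[
\delta[a,[b,c]]=[\delta a,[b,c]]+[a,[\delta b,c]]+[a,[b,\delta c]]\qquad(a,b,c\in\mathfrak k).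
\]

\begin{lemma}\label{lem:derivation}
Condition (E) holds if and only if all $D_{x,y}$ with $x,y\in\mathfrak k$ are derivations of the triple product.
\end{lemma}

\begin{proof}
Let $X=\operatorname{ad}x\colon a\mapsto[x,a]$ and $Y=\operatorname{ad}y$; these are derivations of the Lie ring $\mathfrak g$. Applying the Leibniz rule twice,
\begin{multline*}
X^2[a,[b,c]]-[X^2a,[b,c]]-[a,[X^2b,c]]-[a,[b,X^2c]]\\
=2\bigl([Xa,[Xb,c]]+[Xa,[b,Xc]]+[a,[Xb,Xc]]\bigr)=2\bigl([Xa,X[b,c]]+[a,[Xb,Xc]]\bigr).
\end{multline*}
So (E) says that all $X^2=-D_{x,x}$ are derivations of the triple product. If they are, then so is $XY+YX=(X+Y)^2-X^2-Y^2$. The map $YX-XY=\operatorname{ad}[y,x]$ preserves $\mathfrak k$ and is a derivation of $\mathfrak g$, hence of the triple product. Therefore $D_{x,y}=-YX=-\frac12(XY+YX)-\frac12(YX-XY)$ is a derivation of the triple product.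
\end{proof}

Write $f(a,b\,|\,c,d,e)=[[a,b],[c,[d,e]]]$. This map is additive in each argument, vanishes for $a=b$ and for $d=e$, and satisfies the Jacobi identity in $c,d,e$. The Jacobi identity also gives $[a,[[x,b],[x,c]]]=f(x,b\,|\,a,x,c)-f(x,c\,|\,a,x,b)$, so (E) reads
\begin{equation}\label{eq:Ef}
f(x,a\,|\,x,b,c)+f(x,b\,|\,a,x,c)-f(x,c\,|\,a,x,b)=0 .
\end{equation}

\begin{lemma}\label{lem:EV}
Conditions (E) and (V) are equivalent.
\end{lemma}

\begin{proof}
Assume (E), and let $q,r,s,t$ range over $\mathfrak k$. Equation \eqref{eq:Ef} with $(x;a,b,c)=(t;q,t,r)$ gives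
\begin{equation}\label{eq:cubic}
f(t,q\,|\,t,t,r)=0 .
\end{equation}
Replace $t$ by $t\pm s$ and expand. The terms of degree $0$ and $3$ in $s$ vanish by \eqref{eq:cubic}; subtracting the two equations and dividing by $2$ shows that the part linear in $s$ vanishes:
\begin{equation}\label{eq:linearized}
f(s,q\,|\,t,t,r)+f(t,q\,|\,s,t,r)+f(t,q\,|\,t,s,r)=0 .
\end{equation}
Put
\[
\alpha=f(t,q\,|\,t,q,r),\quad\beta=f(t,q\,|\,q,t,r),\quad\gamma=f(t,r\,|\,q,t,q),\quad\delta=f(q,r\,|\,t,t,q).
\]
From $[r,[t,q]]=[q,[t,r]]-[t,[q,r]]$ we get $f(t,q\,|\,r,t,q)=\beta-\alpha$. Four substitutions give four relations: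
\begin{center}
\begin{tabular}{ll}
\eqref{eq:linearized} with $s=q$: & $\beta+\alpha=0$,\\
\eqref{eq:linearized} with $(q,r,s)$ replaced by $(r,q,q)$: & $\delta+\gamma=0$,\\
\eqref{eq:linearized} with $(q,r,s)$ replaced by $(q,q,r)$: & $-\delta+(\beta-\alpha)-\alpha=0$,\\
\eqref{eq:Ef} with $(x;a,b,c)=(t;q,q,r)$: & $\alpha+\beta-\gamma=0$.
\end{tabular}
\end{center}
The first and last give $\gamma=0$, then $\delta=0$, $\beta=2\alpha$ and $3\alpha=0$. So $\alpha=\beta=\gamma=\delta=0$.

Now take a word $f(a,b\,|\,c,d,e)$ in three letters; we may assume $a\ne b$ and $d\ne e$. If a letter $t$ occurs at least three times, it occurs once among $a,b$, once among $d,e$, and as $c$, so the word is $0$ by \eqref{eq:cubic}. Otherwise the letters are, after renaming, $t,t,q,q,r$. If $\{a,b\}=\{t,q\}$, the word is $\pm\alpha$, $\pm\beta$ or $\pm(\beta-\alpha)$, according as $c=t,q,r$. If $\{a,b\}=\{t,r\}$, it is $\pm\gamma$. If $\{a,b\}=\{q,r\}$, it is $\pm\delta$. So (V) holds.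

Conversely, assume (V) and fix $x\in\mathfrak k$. The maps $\lambda(q,r,s)=f(x,q\,|\,x,r,s)$ and $\mu(q,r,s)=f(x,q\,|\,r,x,s)$ are additive in each argument and vanish when two arguments coincide, so they are alternating. From $[x,[r,s]]=[r,[x,s]]-[s,[x,r]]$ we get $\lambda(q,r,s)=\mu(q,r,s)-\mu(q,s,r)=2\mu(q,r,s)$. The left side of \eqref{eq:Ef} is $\lambda(a,b,c)+\mu(b,a,c)-\mu(c,a,b)=(2-1-1)\mu(a,b,c)=0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:D}}

Fix $x,y\in\mathfrak k$, and write $\varphi=\varphi_{x,y}$, $D=D_{x,y}$ and $A_l(z)=\sum_{i+j=5-l}\Phi_{ijl}(x,y,z)$ for $z\in\mathfrak k$. Then $\varphi=1+\frac14D+A_1+A_2+A_3$, the map $A_1$ is additive, and $A_l(2z)=2^lA_l(z)$. Put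
\[
\Theta(a,b)=D[a,[a,b]]-[Da,[a,b]]-[a,[Da,b]]-[a,[a,Db]] .
\]
We claim that if $A_2=A_3=0$ on $\mathfrak k$, then
\begin{equation}\label{eq:defect}
\varphi(a\circ b)-\varphi(a)\circ\varphi(b)=\tfrac1{48}\bigl(\Theta(a,b)+\Theta(b,a)\bigr)\qquad(a,b\in\mathfrak k).
\end{equation}
Indeed, $\varphi$ is then additive. The map $D$ raises the length of a word by $2$, the map $A_1$ raises it by $4$, and words of length at least $6$ vanish. So \eqref{eq:circ} gives
\begin{align*}
\varphi(a\circ b)&=\varphi(a)+\varphi(b)+\tfrac1{12}T(a,b)+\tfrac1{48}DT(a,b)+P_5(a,b),\\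
\varphi(a)\circ\varphi(b)&=\varphi(a)+\varphi(b)+\tfrac1{12}T(a,b)+\tfrac1{48}T'(a,b)+P_5(a,b),
\end{align*}
where $T'(a,b)$ is the sum of the six words obtained from the two words of $T(a,b)$ by applying $D$ to one letter. The difference $DT-T'$ is $\Theta(a,b)+\Theta(b,a)$.

\emph{(E) implies (A).} By Lemma~\ref{lem:EV}, (V) holds, so $A_2=A_3=0$ on $\mathfrak k$ by Lemma~\ref{lem:nonlinear}. By Lemma~\ref{lem:derivation}, $\Theta=0$. So $\varphi$ preserves $\circ$ by \eqref{eq:defect}, and Lemma~\ref{lem:inner} gives (A).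

\emph{(A) implies (E).} Since $\varphi$ is an automorphism, $\varphi(2z)=\varphi(z)\circ\varphi(z)=2\varphi(z)$, which says $2A_2(z)+6A_3(z)=0$ for all $z\in\mathfrak k$. Replacing $z$ by $2z$ gives $8A_2(z)+48A_3(z)=0$. Hence $24A_3=0$, so $A_3=0$ and $A_2=0$. By \eqref{eq:defect}, $\Theta(a,b)+\Theta(b,a)=0$. Replacing $a$ by $2a$ gives $4\Theta(a,b)+2\Theta(b,a)=0$, so $\Theta=0$. The identity $\Theta(a+c,b)-\Theta(a,b)-\Theta(c,b)=0$ says that $D$ satisfies the Leibniz rule for the product $\{a,c;b\}=[a,[c,b]]+[c,[a,b]]$. By \eqref{eq:three}, $3[a,[b,c]]=\{a,b;c\}-\{c,a;b\}$, so $D$ is a derivation of the triple product. As $x,y\in\mathfrak k$ were arbitrary, Lemma~\ref{lem:derivation} gives (E).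

Together with Lemma~\ref{lem:EV}, this proves Theorem~\ref{thm:D}.

\section{Three and four generators}\label{sec:generators}

\subsection{Three generators}

For a general pair $(G,\sigma)$, condition (V) says nothing about $G''$: if $\sigma=1$, then $K=\{1\}$ whatever $G$ is. For a left multiplication group, two more facts are available: $G=\langle K\rangle$, and $\sigma$ fixes no nontrivial central element.

\begin{lemma}\label{lem:allwords}
Let $B$ be a Bruck loop of odd order such that $G=\operatorname{Mlt}_\lambda(B)$ is nilpotent of class at most $5$ and $\gcd(|G|,30)=1$. Let $\sigma$ be as in Lemma~\ref{lem:looptogroup}, so that $\mathfrak k=L_B$. Then $\mathfrak c=[\mathfrak k,\mathfrak k]$, and $G$ is metabelian if and only if $f(a,b\,|\,c,d,e)=0$ for all $a,b,c,d,e\in\mathfrak k$.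
\end{lemma}

\begin{proof}
The additive group $\mathfrak k+[\mathfrak k,\mathfrak k]$ is a subalgebra: $[\mathfrak k,[\mathfrak k,\mathfrak k]]\subseteq\mathfrak k$, and for $a,b\in\mathfrak k$ and $C\in[\mathfrak k,\mathfrak k]$ we have $[[a,b],C]=[a,[b,C]]-[b,[a,C]]\in[\mathfrak k,\mathfrak k]$. By (L2) it is a subgroup of $G$ containing $L_B$, so it equals $\mathfrak g$. Since $[\mathfrak k,\mathfrak k]\subseteq\mathfrak c$, we get $\mathfrak c=[\mathfrak k,\mathfrak k]$.

By (L3) and $\gamma_6(\mathfrak g)=0$, we have $f(a,b\,|\,c,d,e)=[[a,b]_*,[c,[d,e]_*]_*]_*\in G''$. So $f$ vanishes if $G$ is metabelian.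

Conversely, let $f$ vanish on $\mathfrak k$, that is, $[\mathfrak c,[\mathfrak k,\mathfrak c]]=0$. For $C,C'\in\mathfrak c$ and $x\in\mathfrak k$ we get $[[C,C'],x]=[C,[C',x]]-[C',[C,x]]=0$. So $[\mathfrak c,\mathfrak c]$ centralizes $\mathfrak k$, hence $\mathfrak g=\mathfrak k+[\mathfrak k,\mathfrak k]$. By (L2) its elements are central in $G$, and they are fixed by $\sigma$; Lemma~\ref{lem:looptogroup} gives $[\mathfrak c,\mathfrak c]=0$. Now $\mathfrak g'=\mathfrak c+[\mathfrak k,\mathfrak c]$, and $[\mathfrak k,\mathfrak c]\subseteq\gamma_3(\mathfrak g)$ commutes with itself because $\gamma_6(\mathfrak g)=0$. Hence $\mathfrak g''=0$. By (L2), $\mathfrak g'$ is an abelian subgroup of $G$ containing $G'$.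
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:E}(a)]
First suppose that the $\Gamma$-loop $(L_B,\circ)$ is generated by $x_1,x_2,x_3$. The projection $\pi\colon G\to G/G'$ preserves $\circ$, and on the abelian group $G/G'$ the operation $\circ$ is the product. So the set of $x\in L_B$ with $\pi(x)\in\langle\pi(x_1),\pi(x_2),\pi(x_3)\rangle$ is a subloop containing the $x_i$, hence all of $L_B$. Since $L_B$ generates $G$, the $\pi(x_i)$ generate $G/G'$. In a nilpotent group, elements that generate $G/G'$ generate $G$. So $G$ is generated by three elements.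

If $G$ is metabelian, apply Theorem~\ref{thm:B}. Conversely, let the $\Gamma$-loop be automorphic and $G=\langle g_1,g_2,g_3\rangle$. By Theorem~\ref{thm:D}, (V) holds. The projection onto the additive group $\mathfrak g/\mathfrak g'$ is a homomorphism of groups, so this group is generated by the images of the $g_i$. Write $g_i=x_i+C_i$ with $x_i\in\mathfrak k$ and $C_i\in\mathfrak c\subseteq\mathfrak g'$. Then $\mathfrak g=\mathbb Zx_1+\mathbb Zx_2+\mathbb Zx_3+\mathfrak g'$. A word of length $5$ with an argument in $\mathfrak g'$ lies in $\gamma_6(\mathfrak g)=0$. So every value of $f$ on $\mathfrak k$ is an integer combination of values of $f$ with arguments in $\{x_1,x_2,x_3\}$, and these vanish by (V). By Lemma~\ref{lem:allwords}, $G$ is metabelian.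
\end{proof}

\subsection{Four generators}

In Example~\ref{ex:lie} the nonzero word uses five independent letters, of which $m(1)$ is one. With four generators a letter must repeat. We take $\dim U=3$ and let $m(1)$ occur twice, which requires a nonzero bracket on $M$; its values are placed in a new summand $N$.

Let $p\ge7$, $U=\mathbb F_p^3$, $\Lambda=\Lambda(U)$, and $\mathfrak g=S\oplus M\oplus N$ with
\[
S=\Lambda^1\oplus\Lambda^2,\qquad M=\{m(\omega):\omega\in\Lambda\},\qquad N=\{n(\omega):\omega\in\Lambda^1\oplus\Lambda^2\oplus\Lambda^3\},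
\]
where $m$ and $n$ are linear and injective. On $S$ the bracket is the commutator of $\Lambda$. Further, $[s,m(\omega)]=m(s\omega)$ and $[s,n(\omega)]=n(s\omega)$ for $s\in S$, with the opposite sign for the other order of the arguments; $[M,N]=[N,M]=[N,N]=0$; and
\[
[m(\omega),m(\eta)]=c_{ij}\,n(\omega\eta)\qquad(\omega\in\Lambda^i,\ \eta\in\Lambda^j,\ i+j\le3),
\]
the bracket being $0$ for $i+j>3$, with
\[
c_{00}=0,\quad c_{01}=3,\quad c_{11}=4,\quad c_{02}=-1,\quad c_{12}=-2,\quad c_{03}=1,\qquad c_{ji}=-(-1)^{ij}c_{ij}.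
\]
Thus $c_{10}=-3$, $c_{20}=1$, $c_{21}=2$, $c_{30}=-1$.

\emph{$\mathfrak g$ is a Lie algebra.} Since $\eta\omega=(-1)^{ij}\omega\eta$, the bracket on $M$ is antisymmetric, hence alternating as $p$ is odd. So $M\oplus N$ is a Lie algebra of class $2$ with $N$ central. Left multiplication is a representation of the Lie algebra $S$ on $M\oplus N$ that preserves $M$ and $N$, and $\mathfrak g$ is a semidirect product once we know that $S$ acts by derivations. As $S$ is generated by $U$ and commutators of derivations are derivations, it suffices to treat $u\in U$. Since $\omega u\eta=(-1)^iu\omega\eta$, the Leibniz rule for $u$ on $[m(\omega),m(\eta)]$ is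
\begin{equation}\label{eq:cij}
c_{ij}=c_{i+1,j}+(-1)^ic_{i,j+1}\qquad(i+j\le2).
\end{equation}
For $(i,j)=(0,0),(0,1),(1,0),(0,2),(1,1),(2,0)$ this reads $0=-3+3$, $3=4-1$, $-3=1-4$, $-1=-2+1$, $4=2+2$, $1=-1+2$.

\emph{Grading.} Give $\Lambda^i\subset S$ degree $i$, $m(\Lambda^i)$ degree $i+1$, and $n(\Lambda^i)$ degree $i+2$. The bracket respects degrees, which range from $1$ to $5$, so $\gamma_6(\mathfrak g)=0$. The odd components are
\[
\mathfrak g_1=\mathbb F_p\,m(1)\oplus U,\qquad\mathfrak g_3=m(\Lambda^2)\oplus n(\Lambda^1),\qquad\mathfrak g_5=n(\Lambda^3),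
\]
of dimensions $4$, $6$, $1$. The algebra $\mathfrak g$ is generated by $\mathfrak g_1$: brackets in $U$ span $\Lambda^2$; the action of $U$ on $m(1)$ generates $M$; we have $[m(1),m(u)]=3n(u)$; and the action of $U$ on $n(U)$ generates $N$. Let $\sigma$ be $(-1)^n$ on $\mathfrak g_n$, let $G=(\mathfrak g,*)$, and $K=\mathfrak k=\mathfrak g_1\oplus\mathfrak g_3\oplus\mathfrak g_5$, of order $p^{11}$. By Lemmas~\ref{lem:baer}(c) and~\ref{lem:grouptoloop}, $(K,\circ)$ is a $\Gamma$-loop with Bruck loop $B=(K,\oplus)$.

\emph{Condition (V).} A word of length $5$ depends only on the degree-$1$ components of its arguments. Let $x_i=\alpha_im(1)+u_i\in\mathfrak g_1$, and put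
\[
v'=\alpha_2u_1-\alpha_1u_2,\qquad v=\alpha_5u_4-\alpha_4u_5,\qquad\theta=u_3v-2\alpha_3u_4u_5 .
\]
Then $[x_1,x_2]=2u_1u_2+m(v')$, $[x_4,x_5]=2u_4u_5+m(v)$, and $[x_3,[x_4,x_5]]=m(\theta)+c_{01}\alpha_3\,n(v)$. Since $u_1u_2\theta\in\Lambda^4=0$,
\begin{equation}\label{eq:f5}
f(x_1,x_2\,|\,x_3,x_4,x_5)=n\bigl(c_{12}\,v'\theta+2c_{01}\alpha_3\,u_1u_2v\bigr)=2n\bigl((\alpha_1u_2-\alpha_2u_1)\theta+3\alpha_3u_1u_2v\bigr).
\end{equation}
Define
\[
\Delta_{abcd}=\alpha_au_bu_cu_d-\alpha_bu_au_cu_d+\alpha_cu_au_bu_d-\alpha_du_au_bu_c .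
\]
This is an alternating $4$-linear function of $x_a,x_b,x_c,x_d$: in the exterior algebra of $\mathbb F_p\,\xi\oplus U$, the product of the four vectors $\alpha_i\xi+u_i$, $i=a,b,c,d$, is $\xi\Delta_{abcd}$. We claim that
\begin{equation}\label{eq:det}
f(x_1,x_2\,|\,x_3,x_4,x_5)=-2n\bigl(2\alpha_3\Delta_{1245}+\alpha_4\Delta_{1235}-\alpha_5\Delta_{1234}\bigr).
\end{equation}
Expand the bracket on the right, and note that $\theta=\alpha_5u_3u_4-\alpha_4u_3u_5-2\alpha_3u_4u_5$. The terms with $\alpha_1$ give $\alpha_1u_2(2\alpha_3u_4u_5+\alpha_4u_3u_5-\alpha_5u_3u_4)=-\alpha_1u_2\theta$. The terms with $\alpha_2$ give $+\alpha_2u_1\theta$, by the antisymmetry in the indices $1,2$. The remaining terms are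
\[
u_1u_2\bigl(2\alpha_3(\alpha_4u_5-\alpha_5u_4)+\alpha_4(\alpha_3u_5-\alpha_5u_3)-\alpha_5(\alpha_3u_4-\alpha_4u_3)\bigr)=-3\alpha_3u_1u_2v .
\]
Comparison with \eqref{eq:f5} proves \eqref{eq:det}. If the arguments take at most three values, each $\Delta$ has a repeated argument and vanishes. So (V) holds, and $(K,\circ)$ is automorphic by Theorem~\ref{thm:D}.

\begin{remark}
The constants $c_{ij}$ are forced up to a common factor. The relations \eqref{eq:cij} and antisymmetry give $c_{11}=-2c_{12}$, $c_{02}=c_{01}-c_{11}$ and $c_{03}=c_{02}-c_{12}$. For a basis $e_1,e_2,e_3$ of $U$ and $x=m(1)+e_1$, the first expression in \eqref{eq:f5} gives $f(x,e_2\,|\,x,x,e_3)=-(3c_{12}+2c_{01})\,n(e_1e_2e_3)$, so (V) requires $3c_{12}+2c_{01}=0$.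
\end{remark}

\emph{Generation.} Let $e_1,e_2,e_3$ be a basis of $U$, $e_0=m(1)$, and $H_0$ the subgroup of $G$ generated by $e_0,\dots,e_3$. Put $\mathfrak g_{\ge n}=\bigoplus_{i\ge n}\mathfrak g_i$. We show that $\mathfrak g_{\ge n}\subseteq H_0$ by downward induction, starting from $\mathfrak g_{\ge6}=0$. An element $y\in\mathfrak g_{\ge n}$ is congruent modulo $\mathfrak g_{\ge n+1}$ to a sum, with repetitions, of words $[e_{i_1},[e_{i_2},\dots,e_{i_n}]\dots]$. By (L3), the product $g\in H_0$ of the corresponding group commutators is congruent to the same sum. By (L2), $y\in g*\mathfrak g_{\ge n+1}\subseteq H_0$. Thus $H_0=G$. As the $e_i$ lie in $K$, we have $H=\langle K\rangle=G$, and $\operatorname{Mlt}_\lambda(B)=\rho(G)$ is a $p$-group of class at most $5$ generated by four elements.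

\emph{The second derived subgroup.} Let $d=[[e_0,e_1]_*,[e_0,[e_2,e_3]_*]_*]_*\in G''\cap\gamma_5(G)$. By (L3) and $\mathfrak g_{\ge6}=0$,
\[
d=[[e_0,e_1],[e_0,[e_2,e_3]]]=[-m(e_1),-2m(e_2e_3)]=2c_{12}\,n(e_1e_2e_3)=-4\,n(e_1e_2e_3).
\]
This is a nonzero element of $\mathfrak k$, so $\rho(d)\neq1$ by Lemma~\ref{lem:grouptoloop}(b). Hence $\operatorname{Mlt}_\lambda(B)$ is not metabelian and has class exactly $5$; by part (a), it cannot be generated by three elements. This proves Theorem~\ref{thm:E}(b).

\begin{thebibliography}{9}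

\bibitem{slides}
\emph{Commutative Automorphic Loops Arising from Groups},
\texttt{https://algebra.math.bme.hu/LOOPS19/slides/raney.pdf}.

\bibitem{glauberman}
Glauberman, \emph{On loops of odd order}, J. Algebra 1, 1964.

\bibitem{greer}
Greer, 2014.

\bibitem{khukhro}
Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.

\bibitem{lazard}
Lazard, 1954.

\end{thebibliography}
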